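# Proper self-maps of the affine quadric $x^2+y^2+z^2=1$

## Proper self-morphisms of the affine quadric are automorphisms

We work over $\mathbf C$ throughout.

**Theorem A.** Let $V=\{x^2+y^2+z^2=1\}\subset\mathbf C^3$. Every proper self-morphism $f:V\to V$ is an automorphism. In particular there is no proper self-morphism of $V$ of degree $>1$.

The same method gives a statement about a class of surfaces.

**Theorem B.** Let $V$ be a smooth connected affine surface over $\mathbf C$ which has a smooth projective completion whose boundary is an SNC divisor that is a (connected) tree of smooth rational curves. If $V$ has a proper self-morphism of degree $>1$, then $\operatorname{Pic}(V)$ is finite.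

Theorem A answers a question raised in "THE THEORY OF NON-COMPLETE ALGEBRAIC SURFACES" (https://www.icts.res.in/sites/default/files/R_V_Gurjar.pdf): does this quadric have a proper self-morphism of degree $>1$? Its proof does not use Theorem B, and we do it first. Two corollaries come at the end.

Let us unpack the words. For a dominant morphism $f:V\to V$ the degree is $[\mathbf C(V):f^*\mathbf C(V)]$, the number of points in a general fibre. Dominance need not be assumed here: a morphism between affine varieties is affine, and a proper affine morphism is finite. A finite morphism has closed image of the same dimension as its source, so a proper self-morphism of an irreducible affine surface is surjective.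

It is also enough to prove that the degree is $1$. Then $f$ is finite and birational onto the normal variety $V$, and such a morphism is an isomorphism.

An SNC divisor on a smooth surface is a curve whose components are smooth and meet transversally, no three through a point. Its dual graph has one vertex for each component and one edge for each intersection point. "Tree" means that this graph is connected without cycles; in particular two components meet in at most one point. Example: two lines in $\mathbf P^2$ form an SNC tree, while three lines in general position form a cycle and not a tree.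

Some surfaces have many proper self-morphisms of high degree. On $\mathbf C^2=\mathbf P^2\setminus(\text{line})$ the map $(x,y)\mapsto(x^2,y)$ is finite of degree $2$. This agrees with Theorem B, since $\operatorname{Pic}(\mathbf C^2)=0$.

On the quadric, properness cannot be dropped. Consider
$$(x,y,z)\mapsto\big(x(4z^2-1),\;y(4z^2-1),\;4z^3-3z\big).$$
Expanding gives $1-(4z^3-3z)^2=(1-z^2)(4z^2-1)^2$, and $x^2+y^2=1-z^2$ on $V$, so $V$ is mapped to $V$. For a general target the third coordinate allows three values of $z$, and then $x,y$ are determined, so the map is dominant of degree $3$. But it sends the whole curve $\{z=\tfrac12\}$ to the point $(0,0,-1)$, so it has a fibre that is not finite, and it is not proper.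

## The quadric as $\mathbf P^1\times\mathbf P^1$ minus the diagonal

Let $X=\{x^2+y^2+z^2=w^2\}\subset\mathbf P^3$. Writing the equation as $(x+iy)(x-iy)=(w-z)(w+z)$, we parametrise $X$ by $\mathbf P^1\times\mathbf P^1$ through
$$x+iy=s_0t_0,\quad x-iy=s_1t_1,\quad w-z=s_0t_1,\quad w+z=s_1t_0 .$$
The curve at infinity $\Delta=X\cap\{w=0\}$ is $s_0t_1+s_1t_0=0$. After the change of sign $t_0\mapsto -t_0$ it is the diagonal. So $V=X\setminus\Delta$ is $\mathbf P^1\times\mathbf P^1$ minus the diagonal.

Let $A,B$ be the two ruling classes, with $\mathcal O_X(A)=\mathcal O(1,0)$ and $\mathcal O_X(B)=\mathcal O(0,1)$. Then $A^2=B^2=0$, $A\cdot B=1$ and $\Delta\sim A+B$. The main character is the class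
$$W=A-B,\qquad W\cdot\Delta=0,\qquad W^2=-2 .\tag{1}$$
If $C=aA+bB$, then $C\cdot\Delta=a+b$, so
$$\{C\in\operatorname{Pic}X:\ C\cdot\Delta=0\}=\mathbf ZW .\tag{2}$$
Finally $H^0(X,\mathcal O_X(W))=H^0(\mathbf P^1,\mathcal O(1))\otimes H^0(\mathbf P^1,\mathcal O(-1))=0$.

What does properness say at the boundary? We use the following observation three times.

**Lemma 0.** Let $F:Y\to Z$ be a morphism of varieties with $Y$ irreducible, and let $V\subset Y$ and $V'\subset Z$ be nonempty open subsets with $F(V)\subset V'$ such that $F|_V:V\to V'$ is proper. Then $F^{-1}(V')=V$.

*Proof.* The composition $V\hookrightarrow F^{-1}(V')\to V'$ is proper, and the second map is separated, so the inclusion $V\hookrightarrow F^{-1}(V')$ is proper. Its image is therefore closed in $F^{-1}(V')$. It is also open and nonempty, hence dense. So it is everything. $\square$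

The simplest case is a proper $f$ that extends to a morphism $F=(F_1,F_2):X\to X=\mathbf P^1\times\mathbf P^1$. Let $F_i^*\mathcal O(1)=\mathcal O(a_i,b_i)$. Two distinct points of $\mathbf P^1$ have disjoint preimages, so $0=(a_iA+b_iB)^2=2a_ib_i$, and each $F_i$ depends on one variable only. As $F$ is dominant, the two variables are different. After swapping the names of the source factors (which preserves the diagonal), $F(s,t)=(g_1(s),g_2(t))$. By Lemma 0, $F^{-1}(\Delta)=\Delta$ as sets. Since $F(\Delta)\subset\Delta$, we have $g_1=g_2=:g$. Since $g(s)=g(t)$ holds only for $s=t$, the map $g$ is injective, hence of degree $1$. So $f$ is an automorphism.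

In general $f$ only extends to a rational map of $X$ with points of indeterminacy on $\Delta$, and this argument is not available.

Another first thought is topological. Write a point of $V$ as $u+iv$ with $u,v\in\mathbf R^3$. The equation says $|u|^2-|v|^2=1$ and $u\cdot v=0$, so $u=\sqrt{1+|v|^2}\,n$ with $n\in S^2$ and $v\perp n$. Thus $V$ is diffeomorphic to the tangent bundle of $S^2$. It is homotopy equivalent to $S^2$ and simply connected. If $f$ is étale, it is a finite connected covering of a simply connected space and has degree $1$. But nothing prevents a finite $f$ from being ramified, and the argument stops there.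

## Intersection theory and vanishing on surfaces

We recall the tools. A divisor class $L$ (with rational or real coefficients) on a smooth projective surface is nef if $L\cdot C\ge0$ for every curve $C$. A nef class is big if and only if $L^2>0$. The sign $\equiv$ denotes numerical equivalence. An effective divisor $\equiv 0$ is $0$, because an ample class is positive on every nonzero effective divisor.

The Hodge index theorem says: if $P^2>0$ and $P\cdot Z=0$, then $Z^2\le0$, with equality only if $Z\equiv0$.

If $F:Y\to X$ is a generically finite morphism of degree $e$ between smooth projective surfaces, then $F^*C\cdot F^*C'=e\,(C\cdot C')$ and, for a curve $\Gamma\subset Y$, $F^*C\cdot\Gamma=C\cdot F_*\Gamma$ (projection formula). Hence pull-backs of nef classes are nef, and pull-backs of nef and big classes are nef and big.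

**Blow-ups.** If $\pi:Y\to X$ is a composition of point blow-ups, then
$$\operatorname{Pic}Y=\pi^*\operatorname{Pic}X\oplus\bigoplus_j\mathbf ZE_j,\qquad E_j\cdot E_k=-\delta_{jk},\tag{3}$$
where $E_j$ is the total transform on $Y$ of the $j$-th exceptional curve. The two summands are orthogonal, and each $E_j$ is an integral combination of $\pi$-exceptional curves. Also $\pi_*\mathcal O_Y=\mathcal O_X$, so $H^0(Y,\pi^*\mathcal L)=H^0(X,\mathcal L)$ for a line bundle $\mathcal L$.

**Blowing up an SNC tree.** Let $p$ lie on an SNC tree of smooth rational curves, and take the reduced total transform under the blow-up of $p$. If $p$ lies on one component, the graph acquires a new end vertex. If $p$ is a node, the two strict transforms separate and the edge is subdivided by the new vertex. In both cases we get again an SNC tree of smooth rational curves.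

**Resolution of indeterminacy.** A rational map from a smooth projective surface to a projective variety becomes a morphism after finitely many point blow-ups. If it is already a morphism on an open set $V$, all blown-up points can be taken over the complement of $V$.

**Vanishing theorem** (Ramanujam, Kawamata, Viehweg; see Lazarsfeld, *Positivity* I, 4.3.1 and II, 9.1.18). Let $Y$ be a smooth projective surface and $M$ an integral divisor with $M\equiv L+\Theta$, where $L$ is a nef and big $\mathbf Q$-divisor and $\Theta$ has SNC support and coefficients in $[0,1)$. Then $H^1(Y,\mathcal O_Y(K_Y+M))=0$, and so by Serre duality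
$$H^1(Y,\mathcal O_Y(-M))=0 .$$

## Trivial on $\Delta$, nontrivial on $2\Delta$

The sheaf $\mathcal O_X(1,-1)$ has no sections on $X$, yet it looks as if it should have one near $\Delta$. By (1) it has degree $0$ on $\Delta\cong\mathbf P^1$, so $\mathcal O_X(W)|_\Delta\cong\mathcal O_\Delta$, and there is a nowhere zero section on $\Delta$. A sensible plan is: use the hypothetical $f$ to extend such a section from the boundary to the whole surface, and contradict $H^0(\mathcal O(1,-1))=0$.

Of course this must fail on $X$ itself, and it helps to see exactly how. To extend sections from an effective divisor $E$ to $X$ one wants two things: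

1. $\mathcal O(W)|_E$ is trivial;
2. $H^1(X,\mathcal O_X(W-E))=0$, for instance because $E-W$ is nef and big.

Take $E=\Delta$. Then (1) of this list holds. But $\Delta-W=2B$ is nef and not big, and $H^1(X,\mathcal O(0,-2))\cong H^0(\mathbf P^1,\mathcal O)\otimes H^1(\mathbf P^1,\mathcal O(-2))=\mathbf C\ne0$. The second condition fails, and only just.

Take $E=m\Delta$ with $m\ge2$. Now $m\Delta-W=(m-1)A+(m+1)B$ is ample, so the second condition holds. But the first fails. Indeed, if $\mathcal O(W)|_{2\Delta}$ were trivial, then $H^1(X,\mathcal O(W-2\Delta))=H^1(X,\mathcal O(-1,-3))=0$ would lift the section $1$ to a nonzero section of $\mathcal O(1,-1)$, which does not exist. So $\mathcal O(W)$ is nontrivial on $2\Delta$, hence on every $m\Delta$ with $m\ge 2$.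

A thin boundary gives triviality, a thick one gives vanishing, and on $X$ the two do not occur together. A proper map $f$ of degree $>1$ would make them meet. If $F:Y\to X$ extends $f$ to a blow-up $Y$, then $N=F^*\Delta$ is a possibly non-reduced divisor which maps, as a scheme, to the thin curve $\Delta$. So the pull-back of $W$ by $F$ is trivial on $N$. We shall see that this pull-back is $d$ times the class $W_0$ that $W$ has as a class on the source, with $d^2=\deg f$. Thus $W_0$ is torsion on $N$, and in characteristic $0$ torsion will turn out to be trivial. On the other side $N-W_0$ is the pull-back of $\Delta-\frac1dW$. Dividing $W$ by $d$ moves the class $2B$ off the edge of the nef cone, and the vanishing theorem applies.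

## Line bundles on trees of rational curves and on their thickenings

**Lemma 1.** Let $D$ be a reduced SNC curve on a smooth projective surface whose components are $\cong\mathbf P^1$ and whose dual graph is a (connected) tree. A line bundle on $D$ of degree $0$ on every component is trivial.

*Proof.* On each component the bundle is trivial, with a trivialisation unique up to a scalar. Because $D$ is nodal, a section of a line bundle on $D$ is the same as a family of sections on the components that agree at the nodes. Start at one vertex of the tree and choose a trivialisation there. Move along the edges: each time we reach a new component through exactly one node, and we rescale its trivialisation so that it agrees with the earlier one at that node. As the graph has no cycles, no node imposes a second condition. The trivialisations glue to a nowhere vanishing section on $D$. $\square$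

The tree condition is needed. On a triangle of lines in $\mathbf P^2$ there are three gluing scalars and three scalars to adjust, but multiplying all three trivialisations by a common scalar changes nothing. So the line bundles of degree $0$ on every component form a group $\cong\mathbf C^*$.

**Lemma 2.** Let $N$ be an effective divisor on a smooth projective surface, regarded as a scheme, with $N_{red}=D$ as in Lemma 1. Let $\mathcal L$ be a line bundle on $N$ of degree $0$ on every component of $D$ with $\mathcal L^{\otimes a}\cong\mathcal O_N$ for some $a\ge1$. Then $\mathcal L\cong\mathcal O_N$.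

*Proof.* By Lemma 1, $\mathcal L|_D$ is trivial, so the class of $\mathcal L$ lies in $\ker(\operatorname{Pic}N\to\operatorname{Pic}D)$. We show that this kernel is torsion free.

Let $I=\ker(\mathcal O_N\to\mathcal O_D)$, a nilpotent ideal. The sequence
$$1\to1+I\to\mathcal O_N^*\to\mathcal O_D^*\to1$$
is exact: a local unit on $D$ lifts to a function on $N$, which is a unit because $I$ is nilpotent. Taking cohomology,
$$H^0(\mathcal O_N^*)\to H^0(\mathcal O_D^*)\to H^1(1+I)\to\operatorname{Pic}N\to\operatorname{Pic}D .$$
Since $D$ is connected, reduced and projective, $H^0(\mathcal O_D^*)=\mathbf C^*$, and constants lift to $N$. So the first map is surjective, and the kernel of $\operatorname{Pic}N\to\operatorname{Pic}D$ is $H^1(1+I)$.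

In characteristic $0$ the series $\exp(b)=\sum b^k/k!$ is a finite sum on the nilpotent ideal $I$. It satisfies $\exp(b+c)=\exp(b)\exp(c)$, and the (finite) logarithm series is its inverse. So $\exp:I\to1+I$ is an isomorphism of sheaves of abelian groups, and $H^1(1+I)\cong H^1(I)$. The latter is a $\mathbf C$-vector space, hence torsion free. The class of $\mathcal L$ is a torsion element of it, so it is $0$. $\square$

The torsion hypothesis cannot be omitted. For $N=2\Delta$ on $X$ we have $I=\mathcal O_\Delta(-\Delta)\cong\mathcal O_{\mathbf P^1}(-2)$, so $H^1(I)\cong\mathbf C$. The bundle $\mathcal O(W)|_{2\Delta}$ of the last section is a nonzero, non-torsion element of this line.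

## Proof of Theorem A

Let $f:V\to V$ be proper of degree $e$. By resolution of indeterminacy there are a composition $\pi:Y\to X$ of blow-ups of points lying over $\Delta$ and a morphism $F:Y\to X$, such that $\pi$ is an isomorphism over $V$ and $F|_V=f$, where we identify $V$ with $\pi^{-1}(V)$. Let $D=Y\setminus V=\pi^{-1}(\Delta)_{red}$. Since $\Delta\cong\mathbf P^1$ is a tree with one vertex, $D$ is an SNC tree of curves $D_i\cong\mathbf P^1$.

**Step 1: the boundary is exactly the preimage of the boundary.** Lemma 0 gives $F^{-1}(V)=V$, so $F^{-1}(\Delta)=D$ as sets. Hence $N:=F^*\Delta$ is an effective divisor with support exactly $D$. As a scheme, $N=F^{-1}(\Delta)$, since its local equations are the pull-backs of those of $\Delta$.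

**Step 2: comparing $W$ on source and target.** We show, with $W_0:=\pi^*W$,
$$F^*W=dW_0\ \text{ in }\operatorname{Pic}Y,\qquad d\in\mathbf Z,\quad d^2=e .\tag{4}$$
Each $F(D_i)$ lies in the irreducible curve $\Delta$, so $F_*D_i$ is a multiple of $\Delta$ (possibly $0$), and $F^*W\cdot D_i=W\cdot F_*D_i=0$ by (1). So $F^*W$ is orthogonal to all $D_i$.

Write $F^*W=\pi^*C+\sum a_jE_j$ as in (3). The $\pi$-exceptional curves are among the $D_i$, so $F^*W\cdot E_k=0$, which says $a_k=0$ for all $k$. Thus $F^*W=\pi^*C$. The divisor $\pi^*\Delta$ is a combination of the $D_i$, so $C\cdot\Delta=\pi^*C\cdot\pi^*\Delta=0$, and (2) gives $C=dW$. Taking squares, $-2e=eW^2=(F^*W)^2=d^2W_0^2=-2d^2$.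

So the degree is a perfect square. (The degree-$3$ map of the first section could therefore not have been proper.) Numerically nothing more is visible here. For example, $(x,y,z)\mapsto(x,y,-z)$ exchanges $s_0t_1$ and $s_1t_0$ and fixes $s_0t_0$ and $s_1t_1$, so it swaps the rulings and has $d=-1$.

From now on suppose $e>1$, so $|d|\ge2$. We aim at a contradiction.

**Step 3: triviality on the thick boundary.** We show $\mathcal O_Y(W_0)|_N\cong\mathcal O_N$. The bundle $\mathcal O_X(W)|_\Delta$ has degree $0$ on $\Delta\cong\mathbf P^1$, so it is trivial. Pull it back by $F|_N:N\to\Delta$, which exists because $N=F^{-1}(\Delta)$ as a scheme. By (4) we get $\mathcal O_Y(dW_0)|_N\cong\mathcal O_N$, and after dualising if $d<0$, the $|d|$-th power of $\mathcal O_Y(W_0)|_N$ is trivial. Moreover $W_0\cdot D_i=W\cdot\pi_*D_i=0$, because $\pi_*D_i$ is $0$ or $\Delta$. Lemma 2 with $a=|d|$ gives the claim.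

**Step 4: positivity of $N-W_0$.** This is what the vanishing theorem needs. In $\operatorname{Pic}(Y)_{\mathbf Q}$, by (4),
$$N-W_0=F^*\Big(\Delta-\tfrac1dW\Big)=F^*\Big(\big(1-\tfrac1d\big)A+\big(1+\tfrac1d\big)B\Big).$$
Since $|d|\ge2$, both coefficients are positive. As $A$ and $B$ are nef, $N-W_0$ is nef. Its square is
$$(N-W_0)^2=2e\Big(1-\tfrac1{d^2}\Big)=2(d^2-1)>0,$$
so it is big. For an automorphism, $d=\pm1$ and the square is $0$: the argument stops exactly where it must.

**Step 5: a section that cannot exist.** The vanishing theorem with $M=L=N-W_0$ and $\Theta=0$ gives $H^1(Y,\mathcal O_Y(W_0-N))=0$. From the exact sequence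
$$0\to\mathcal O_Y(W_0-N)\to\mathcal O_Y(W_0)\to\mathcal O_N(W_0)\to0$$
we get a surjection $H^0(Y,\mathcal O_Y(W_0))\to H^0(N,\mathcal O_N(W_0))$. By Step 3 the target is $H^0(N,\mathcal O_N)$, which contains $1\ne0$. So $H^0(Y,\mathcal O_Y(W_0))\neq0$. But
$$H^0(Y,\pi^*\mathcal O_X(W))=H^0(X,\mathcal O_X(W))=H^0(\mathbf P^1\times\mathbf P^1,\mathcal O(1,-1))=0 .$$
This contradiction shows $e=1$. Then $f$ is finite and birational onto the normal variety $V$, so it is an automorphism. $\square$

## An ample divisor supported on the whole boundary

For Theorem B we need a substitute for $\Delta$, which was ample and irreducible. Let $V$ be as in Theorem B.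

**Choosing the completion.** Embed $V$ as a closed subvariety of some $\mathbf A^n$, let $\bar V$ be its closure in $\mathbf P^n$, and let $h$ be the restriction to $\bar V$ of the hyperplane at infinity. It is an ample effective Cartier divisor with support $\bar V\setminus V$. Starting from the given completion, blow up points over the boundary until the rational map to $\bar V$ is a morphism. We get a smooth projective completion $X$ of $V$ whose reduced boundary $D=\sum D_i$ is still an SNC tree of $\mathbf P^1$'s, and a morphism $\sigma:X\to\bar V$ that is the identity on $V$. Lemma 0, applied to $\sigma$, gives $\sigma^{-1}(V)=V$. So $P:=\sigma^*h$ is an effective divisor with support exactly $D$. It is nef, and $P^2>0$ because $\sigma$ is birational.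

**Claim.** There is an ample effective $\mathbf Q$-divisor $H=\sum h_iD_i$ with all $h_i>0$.

*Proof.* The divisor $P$ fails to be ample only on the curves $E_1,\dots,E_m$ contracted by $\sigma$. They are components of $D$, and $P\cdot E_j=0$. We correct $P$ along them. If $m=0$, put $G_0=0$.

Let $m\ge1$. First, the matrix $(E_j\cdot E_k)$ is negative definite. Let $Z$ be a nonzero real combination of the $E_j$. Since $P\cdot Z=0$ and $P^2>0$, the Hodge index theorem gives $Z^2\le0$, with equality only if $Z\equiv0$. Suppose $Z\equiv0$, and write $Z=Z'-Z''$ with $Z',Z''\ge0$ without common components. Then $Z'\equiv Z''$, so $Z'^2=Z'\cdot Z''\ge0$. As $P\cdot Z'=0$, the Hodge index theorem gives $Z'\equiv0$, so $Z'=0$ because it is effective. Then $Z''\equiv0$, so $Z''=0$ too, contradicting $Z\ne0$.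

Hence there is a unique $\mathbf Q$-divisor $G_0$ supported on $\bigcup E_j$ with $G_0\cdot E_j=-1$ for all $j$. It is effective. Indeed, write $G_0=G'-G''$ with $G',G''\ge0$ without common components. If $G''\ne0$, then $G_0\cdot G''=G'\cdot G''-G''^2>0$ by negative definiteness. But $G_0\cdot G''<0$, because $G_0\cdot E_j=-1$ for all $j$. This is a contradiction.

Put $H=kP-G_0$ with $k\gg0$. As $P$ has positive coefficients along all $D_i$, so does $H$ for $k\gg0$. Let $C$ be an irreducible curve on $X$.

- If $C=E_j$, then $H\cdot C=1$.
- If $C=D_i$ is not contracted by $\sigma$, then $P\cdot D_i>0$, so $H\cdot D_i>0$ for $k\gg0$. There are finitely many such $i$, so one $k$ works for all.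
- If $C\not\subset D$, then $C\cap D\ne\emptyset$, because the affine surface $V$ contains no complete curve. Since $H$ is effective with support $D$, $H\cdot C>0$.

Finally $H^2=\sum h_i\,H\cdot D_i>0$. By the Nakai–Moishezon criterion, applied to an integral multiple of $H$, the divisor $H$ is ample. $\square$

## The negative definite lattice orthogonal to the boundary

**Irregularity.** We show $q(X)=0$, so that $\operatorname{Pic}X$ is finitely generated. Let $\alpha:X\to\operatorname{Alb}(X)$ be the Albanese map. A rational curve maps to a point in an abelian variety, and $D$ is connected, so $\alpha$ contracts $D$ to one point. Let $L$ be the pull-back by $\alpha$ of a very ample class. Then $L\cdot D_i=0$ for all $i$, so $L\cdot H=0$. If $\alpha(X)$ were not a point, then a hyperplane section passing through a point of $\alpha(X)$ and not containing $\alpha(X)$ would pull back to a nonzero effective divisor in the class $L$, giving $L\cdot H>0$. So $\alpha$ is constant. Since $\alpha(X)$ generates $\operatorname{Alb}(X)$, we get $\operatorname{Alb}(X)=0$ and $q(X)=0$. Hence $\operatorname{Pic}X$ is finitely generated and $\operatorname{Pic}(X)_{\mathbf Q}=\operatorname{Num}(X)_{\mathbf Q}$.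 The same holds for blow-ups of $X$.

**The space $\Lambda_{\mathbf Q}$.** It plays the role of $\mathbf QW$. Let $S\subset\operatorname{Pic}(X)_{\mathbf Q}$ be the span of the $D_i$, and let $\Lambda_{\mathbf Q}=S^\perp$. Since $H\in S$ and $H^2>0$, the Hodge index theorem says that the form is negative definite on $H^\perp$. So it is nondegenerate on $S=\mathbf QH\oplus(S\cap H^\perp)$ and negative definite on $\Lambda_{\mathbf Q}\subset H^\perp$. Therefore $\operatorname{Pic}(X)_{\mathbf Q}=S\oplus\Lambda_{\mathbf Q}$. As $\operatorname{Pic}V=\operatorname{Pic}X/\langle D_i\rangle$, we obtain
$$\operatorname{Pic}(V)_{\mathbf Q}=\operatorname{Pic}(X)_{\mathbf Q}/S\cong\Lambda_{\mathbf Q}.$$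
The group $\operatorname{Pic}V$ is finitely generated. If it is infinite, then $\Lambda_{\mathbf Q}\ne0$. For the quadric, $S=\mathbf Q\Delta$ and $\Lambda_{\mathbf Q}=\mathbf QW$.

## Proof of Theorem B: iterates and rounding up

Suppose that $\operatorname{Pic}V$ is infinite and that $f:V\to V$ is proper of degree $e>1$. Fix a non-torsion $w_0\in\operatorname{Pic}(X)$ with $w_0\cdot D_i=0$ for all $i$. We shall show that $w_0$ has a section, which is impossible.

Copying the proof of Theorem A literally meets two obstacles. There we used that $\Delta-\frac1dW$ is ample. Now the reduced boundary $D$ need not be nef. The ample divisor is $H$, with coefficients we do not control, while Lemma 1 gives triviality only on the reduced $D$, hence on $F^*D$. So $H$ must be scaled down by a small $\varepsilon$ to fit inside $D$. Then $\varepsilon F^*H$ is no longer integral, which the rounding term $\Theta$ in the vanishing theorem handles. And for $\varepsilon H$ to dominate the analogue of $\frac1dW$, that class must be small. We make it small by replacing $f$ with an iterate.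

**Step 1: the iterates shrink $\Lambda_{\mathbf Q}$.** For $n\ge1$ the iterate $f^n$ is proper of degree $e^n$. Resolve it: $\pi_n:Y_n\to X$ is a composition of blow-ups of points over $D$, and $F_n:Y_n\to X$ is a morphism extending $f^n$. Put $D_n'=Y_n\setminus V$. It is an SNC tree of $\mathbf P^1$'s, and $F_n^{-1}(D)=D_n'$ as sets by Lemma 0.

Let $w\in\Lambda_{\mathbf Q}$. For a component $C$ of $D_n'$ we have $F_n(C)\subset D$, so $F_{n*}C$ is $0$ or a multiple of some $D_i$, and $F_n^*w\cdot C=w\cdot F_{n*}C=0$. Orthogonality to the $\pi_n$-exceptional curves and (3) give $F_n^*w=\pi_n^*T_n(w)$ for a unique $T_n(w)\in\operatorname{Pic}(X)_{\mathbf Q}$. Orthogonality to the strict transform of $D_i$ gives $T_n(w)\cdot D_i=0$ for every $i$, so $T_n(w)\in\Lambda_{\mathbf Q}$. The map $T_n:\Lambda_{\mathbf Q}\to\Lambda_{\mathbf Q}$ is linear, and comparing squares on $Y_n$,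
$$(T_nw)^2=e^n\,w^2 .$$
By definiteness $T_n$ is injective, hence bijective. Put $w_n=T_n^{-1}w_0$. Then $w_n^2=e^{-n}w_0^2\to0$, and since the form is definite on $\Lambda_{\mathbf R}$, $w_n\to0$.

**Step 2: fixing $\varepsilon$, $n$ and the divisor $G$.** Choose a rational $\varepsilon>0$ with $\varepsilon h_i\le1$ for all $i$. The ample cone is open and $w_n\to0$, so we can fix $n$ such that $\varepsilon H-w_n$ is ample. Write $Y,\pi,F,D'$ for $Y_n,\pi_n,F_n,D_n'$, and let
$$\ell=\pi^*w_0,\qquad N=F^*D,\qquad G=\lceil\varepsilon F^*H\rceil .$$
The divisor $N$ is effective with $N_{red}=D'$, and it equals $F^{-1}(D)$ as a scheme. Since all $h_i>0$, every component of $D'=F^{-1}(D)$ occurs in $F^*H$ with positive coefficient, so $G$ is nonzero and effective with support $D'$. From $\varepsilon H\le D$ we get $\varepsilon F^*H\le N$, and as $N$ is integral, $G\le N$. Since $F^*w_n=\pi^*T_n(w_n)=\pi^*w_0$, we also have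
$$F^*w_n=\ell\quad\text{in }\operatorname{Pic}(Y)_{\mathbf Q}.\tag{5}$$

**Step 3: $\ell|_G$ is trivial.** Choose $a>0$ such that $aw_n$ is represented by some $\hat w\in\operatorname{Pic}X$. By (5), $F^*\hat w$ and $\ell^{\otimes a}$ differ by a torsion element of the finitely generated group $\operatorname{Pic}Y$. Replacing $a$ and $\hat w$ by a multiple, we get $F^*\hat w=\ell^{\otimes a}$ in $\operatorname{Pic}Y$. As $w_n\in\Lambda_{\mathbf Q}$, $\hat w\cdot D_i=0$ for all $i$, and Lemma 1 gives $\hat w|_D\cong\mathcal O_D$. Pulling back along $F|_N:N\to D$ shows $\ell^{\otimes a}|_N\cong\mathcal O_N$. For a component $C$ of $D'$, $\pi_*C$ is $0$ or some $D_i$, so $\ell\cdot C=w_0\cdot\pi_*C=0$. Now Lemma 2 gives $\ell|_N\cong\mathcal O_N$. Since $G\le N$, $G$ is a closed subscheme of $N$, and $\ell|_G\cong\mathcal O_G$.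

**Step 4: vanishing and the contradiction.** In $\operatorname{Pic}(Y)_{\mathbf Q}$, by (5),
$$G-\ell=F^*(\varepsilon H-w_n)+(G-\varepsilon F^*H).$$
The first term is the pull-back of an ample class by a generically finite morphism, so it is nef and big. The second is supported on the SNC divisor $D'$ and has coefficients in $[0,1)$ by the definition of rounding up. So $H^1(Y,\ell(-G))=0$, and the sequence $0\to\ell(-G)\to\ell\to\ell|_G\to0$ gives a surjection
$$H^0(X,w_0)=H^0(Y,\ell)\to H^0(G,\ell|_G)\cong H^0(G,\mathcal O_G)\neq0 .$$
Thus $w_0$ is represented by an effective divisor. As $w_0\cdot D_i=0$ for all $i$, we have $w_0\cdot H=0$ with $H$ ample, so this divisor is $0$ and $w_0$ is trivial. This contradicts the choice of $w_0$ as non-torsion. $\square$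

## The surfaces $xy=p(z)$ and the complement of a conic

**Corollary 1.** Let $p\in\mathbf C[z]$ have degree $r\ge2$ and only simple roots. Then every proper self-morphism of $S=\{xy=p(z)\}$ is an automorphism.

For $p=1-z^2$ a linear change of coordinates turns $S$ into the quadric $V$.

*Proof.* We check the hypotheses of Theorem B and compute $\operatorname{Pic}S$.

**Step 1: $S$ is a smooth connected affine surface.** The gradient $(y,x,-p'(z))$ vanishes on $S$ only where $x=y=0$ and $p(z)=p'(z)=0$, which does not happen. The polynomial $xy-p(z)$ is linear in $y$ with coprime coefficients $x$ and $p(z)$, so it is irreducible.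

**Step 2: $\operatorname{Pic}S$ is infinite.** The open set $\{x\ne0\}$ is $\mathbf C^*\times\mathbf C$ with coordinates $(x,z)$, since $y=p(z)/x$. It has trivial Picard group and units $cx^k$. Its complement is the union of the lines $L_i=\{x=0,z=a_i\}$ over the roots $a_1,\dots,a_r$ of $p$. Along $L_i$ we have $p'(a_i)\ne0$, so $(x,y)$ are local coordinates and $x$ vanishes to order $1$. Hence the divisor of $x$ is $L_1+\dots+L_r$. Every divisor class on $S$ comes from the $L_i$, and a combination of the $L_i$ is principal only if it is the divisor of a unit on $\{x\neq0\}$. So $\operatorname{Pic}S\cong\mathbf Z^r/\mathbf Z(1,\dots,1)\cong\mathbf Z^{r-1}$, which is infinite.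

**Step 3: a completion fibred over $\mathbf P^1$.** Let $\bar S\subset\mathbf P^3$ be the closure of $S$. Resolve its singularities without changing $S$, and then blow up boundary points until $x$ extends to a morphism $\varphi:X\to\mathbf P^1$. We have $\sigma:X\to\bar S$, the identity on $S$, with $\sigma^{-1}(S)=S$ by Lemma 0. The pull-back $P$ of the hyperplane at infinity is effective and nef with $P^2>0$, and its support is exactly the boundary $X\setminus S$. In particular the boundary has pure dimension $1$.

The boundary has finitely many components, so for general $c$ none of them lies in $\varphi^{-1}(c)$. Then $\varphi^{-1}(c)$ is a smooth projective curve containing $\{x=c\}\cong\mathbf A^1$ as a dense open subset. Hence it is a $\mathbf P^1$, and it meets the boundary in exactly one point.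

**Step 4: the boundary is an SNC tree of smooth rational curves.** By Step 3 the horizontal part of the boundary meets a general fibre in exactly one point. In characteristic $0$ this means that there is exactly one horizontal component $\Sigma$ and that it has degree $1$ over $\mathbf P^1$. Then $\Sigma\to\mathbf P^1$ is finite and birational onto a normal curve, so it is an isomorphism, and $\Sigma\cong\mathbf P^1$ is a section. All other boundary components lie in finitely many fibres.

A surface with a $\mathbf P^1$-fibration is obtained from a $\mathbf P^1$-bundle by blowing up points. By our rule for blowing up SNC trees, the support of every fibre is an SNC tree of $\mathbf P^1$'s. Since $\Sigma$ has intersection number $1$ with every fibre, it meets each fibre in a single point, transversally, lying on a single component of multiplicity $1$. So the union of $\Sigma$ with any finite set of full fibres is SNC and its graph is a tree. The boundary is a subcurve of such a union, and it remains to see that it is connected.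

Suppose that the boundary is a disjoint union of two nonempty curves, and write $P=P_1+P_2$ accordingly, with $P_1,P_2\neq0$ effective and $P_1\cdot P_2=0$. As $P$ is nef, $P_i^2=P\cdot P_i\ge0$. As $P_1^2+P_2^2=P^2>0$, we may assume $P_1^2>0$. The Hodge index theorem gives $P_2^2\le0$, so $P_2^2=0$ and $P_2\equiv0$. This is impossible for a nonzero effective divisor. So the boundary is connected.

**Step 5: conclusion.** By Theorem B and Step 2, a proper self-morphism of $S$ has degree $1$. It is finite and birational onto a normal variety, hence an automorphism. $\square$

**Corollary 2.** Every proper self-morphism of $U=\mathbf P^2\setminus\{x^2+y^2+z^2=0\}$ is an automorphism.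

Here $\operatorname{Pic}U=\mathbf Z/2$ is finite, because the conic has degree $2$. The surface $U$ is smooth, connected and affine, with completion $\mathbf P^2$ and boundary a single smooth rational curve. So $U$ satisfies the hypotheses of Theorem B and has finite Picard group, but no proper self-morphism of degree $>1$: the converse of Theorem B fails. Theorem B says nothing about $U$, and the proof goes through Theorem A.

*Proof.* **Step 1: $V$ is the universal cover of $U$.** Consider $p:V\to U$, $(x,y,z)\mapsto[x:y:z]$, and put $q=x^2+y^2+z^2$. The coordinate ring of $U$ is the degree-$0$ part of $\mathbf C[x,y,z,1/q]$, and $p^*$ sends $g/q^k$, with $g$ homogeneous of degree $2k$, to $g|_V$. This is an isomorphism onto the even part of $\mathbf C[V]$. It is surjective since every even polynomial is a sum of homogeneous ones of even degree. It is injective since a homogeneous $g$ vanishing on $V$ vanishes, by scaling, on $\{q\ne0\}$. So $p$ is the quotient by $\pm1$, which acts freely on $V$, and $p$ is a finite étale double cover. We have seen that $V$ is homotopy equivalent to $S^2$, hence simply connected.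

**Step 2: lifting $f$ to $V$.** Let $f:U\to U$ be proper. The pull-back of $p$ by $f\circ p:V\to U$ is a finite étale double cover of the simply connected variety $V$, hence trivial. A section of it gives a morphism $\tilde f:V\to V$ with $p\circ\tilde f=f\circ p$. The right-hand side is proper and $p$ is separated, so $\tilde f$ is proper.

**Step 3: comparing degrees.** Since $U$ is affine and irreducible, $f$ is finite and surjective. From $p\circ\tilde f=f\circ p$ we get $2\deg\tilde f=2\deg f$. By Theorem A, $\deg\tilde f=1$, so $\deg f=1$. As $f$ is finite and birational onto the normal variety $U$, it is an automorphism. $\square$
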